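
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Regularity of powers of homogeneous ideals\\ with generically reduced top-dimensional part}


\begin{abstract}
Let $I$ be a homogeneous ideal of a polynomial ring $R$ in $n$ variables over a field, generated by $s$ forms of degrees $d_1\ge\dots\ge d_s$, and suppose that the scheme defined by $I$ has dimension two and that its two-dimensional component is a reduced surface. We prove that the geometric regularity of $R/I^j$ is at most $jd_1+d_2+\dots+d_\ell-\ell$ with $\ell=\min\{s,n-1\}$, for all $j\ge 1$. No assumption is made on the local number of generators of $I$; this confirms a conjecture. The result is a special case of a bound valid in every positive dimension. The proof reduces to curves by a generic hyperplane section and then controls the two-dimensional part of Koszul homology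 by linkage. We show that the bound is attained for all $j$, that reducedness cannot be dropped, and that the bound improves by one for $j=1$ when there are enough generators of degree at least two.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Regularity and geometric regularity}

Let $k$ be a field, $R=k[X_1,\dots,X_n]$ the standard graded polynomial ring and $\mathfrak m=(X_1,\dots,X_n)$. For a graded module $N$ put $\operatorname{end}(N)=\max\{\mu: N_\mu\ne0\}$, with $\operatorname{end}(0)=-\infty$. If $M$ is a finitely generated graded $R$-module, its local cohomology modules $H^i_{\mathfrak m}(M)$ vanish in large degrees, and one defines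
\[
\operatorname{reg}(M)=\max_{i}\{\operatorname{end}H^i_{\mathfrak m}(M)+i\},\qquad
\operatorname{greg}(M)=\max_{i>0}\{\operatorname{end}H^i_{\mathfrak m}(M)+i\}.
\]
The first number is the Castelnuovo--Mumford regularity, the second the \emph{geometric regularity}. Since $H^0_{\mathfrak m}(M)$ has finite length, $\operatorname{greg}(M)=\operatorname{reg}(M/H^0_{\mathfrak m}(M))$. Thus $\operatorname{greg}(R/I)$ depends only on the saturation of $I$, that is, on the subscheme $\mathcal Z_I=\operatorname{Proj}(R/I)$ of $\mathbf P^{n-1}$.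

Let $I$ be generated by forms $f_1,\dots,f_s$ of degrees $d_1\ge\dots\ge d_s$. How large can the regularity of $R/I^j$ be, in terms of these degrees? If $f_1,\dots,f_s$ is a regular sequence, a free resolution of $R/I^j$ is obtained from that of the $j$-th power of the ideal $(T_1,\dots,T_s)$ in $k[T_1,\dots,T_s]$ by substituting $f_i$ for $T_i$. The largest degree of a generator in its last module is $jd_1+d_2+\dots+d_s$, and the regularity is $jd_1+d_2+\dots+d_s-s$ (compare Proposition~\ref{prop:sharp}). For arbitrary generators one may still hope for a bound of this shape. The modules $H^i_{\mathfrak m}$ with $i\ge1$ should see only the first $n-1$ steps of such a complex, so the natural guess for geometric regularity is the same formula with $s$ replaced by $\ell=\min\{s,n-1\}$. For two-dimensional schemes, Chardin has shown that this guess is correct in the following form.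

\begin{theorem}[Chardin]\label{thm:chardin}
Assume that $\dim\mathcal Z_I=2$ and set $\ell=\min\{s,n-1\}$. Suppose that the component of dimension two of $\mathcal Z_I$ is a reduced surface $\mathcal S$, and that for $x\in\mathcal S$, except at most at finitely many points, $\mathcal Z_I$ is locally defined at $x$ by at most $\operatorname{codim}\mathcal S+1$ equations. Then $\operatorname{greg}(R/I^j)\le jd_1+d_2+\dots+d_\ell-\ell$ for any $j>0$.
\end{theorem}

The conjecture posed in \cite{survey} is that the hypothesis on the local number of equations may be dropped. We prove that this is so.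

\subsection{Statements}

Throughout, $I\ne0$ is a homogeneous ideal of $R$ with $\mathcal Z_I\neq\emptyset$, and $\delta=\dim\mathcal Z_I=\dim R/I-1$. (For $I=0$ and $s=0$ the formula has no meaning.) The ideal $I$ is generated by forms $f_1,\dots,f_s$ of degrees $d_1\ge\dots\ge d_s\ge1$. Because we will pass to hyperplane sections, we allow some $f_i$ to be $0$, with an assigned degree $d_i\ge1$; nonzero $f_i$ have degree at least $1$ automatically, as $I\neq R$. The only hypothesis that we use is the following.

\begin{quote}
\textbf{(Red)} For every prime $\mathfrak q\supseteq I$ with $\dim R/\mathfrak q=\delta+1$ one has $IR_{\mathfrak q}=\mathfrak qR_{\mathfrak q}$.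
\end{quote}

In words: $(R/I)_{\mathfrak q}$ is a field at each such $\mathfrak q$. Lower-dimensional and embedded components of $\mathcal Z_I$ are arbitrary. Condition (Red) holds if the component of dimension $\delta$ of $\mathcal Z_I$ is reduced. Indeed, let $\mathfrak q$ be as in (Red); it is minimal over $I$, hence homogeneous, and it is not $\mathfrak m$. Let $X_t\notin\mathfrak q$ and let $B$ be the degree-zero part of $(R/I)_{X_t}$, so that $(R/I)_{X_t}=B[X_t,X_t^{-1}]$. The local ring of $\mathcal Z_I$ at the corresponding generic point is a localization of $B$; it is a field $\kappa$ by assumption, and $(R/I)_{\mathfrak q}=\kappa(X_t)$.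

\begin{theorem}\label{thm:main}
If $\delta\ge1$ and \textup{(Red)} holds then, with $\ell=\min\{s,n-\delta+1\}$, for all $j\ge1$
\[
\max_{i\ge\delta-1}\{\operatorname{end}H^i_{\mathfrak m}(R/I^j)+i\}\le jd_1+d_2+\dots+d_\ell-\ell .
\]
\end{theorem}

For $\delta=2$ the left side is $\operatorname{greg}(R/I^j)$ and $\ell=\min\{s,n-1\}$, so the conjecture follows.

\begin{corollary}\label{cor:conjecture}
Assume that $\dim\mathcal Z_I=2$ and set $\ell=\min\{s,n-1\}$. If the component of dimension two of $\mathcal Z_I$ is a reduced surface, then $\operatorname{greg}(R/I^j)\le jd_1+d_2+\dots+d_\ell-\ell$ for any $j>0$.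
\end{corollary}

For $\delta=1$ the left side is the full regularity. This is the case to which everything will be reduced.

\begin{theorem}\label{thm:curves}
If $\delta=1$ and \textup{(Red)} holds then, with $\ell=\min\{s,n\}$, for all $j\ge1$
\[
\operatorname{reg}(R/I^j)\le jd_1+d_2+\dots+d_\ell-\ell .
\]
\end{theorem}

The last section contains three complements: the bound is attained for every $j$ (Proposition~\ref{prop:sharp}); reducedness cannot be dropped, even for three generators (Example~\ref{ex:nonreduced}); and for $j=1$ the bound improves by $1$ when $s\ge n-\delta$ and $d_{n-\delta}\ge2$ (Proposition~\ref{prop:refined}).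

\subsection{The plan}

A generic hyperplane section lowers $\delta$ by one and keeps $n-\delta$, (Red) and the degrees (Section~\ref{sec:section}). This leaves curves, that is, $\dim R/I=2$. There one has a complex $F_\bullet$ of free modules with $H_0(F_\bullet)=R/I^j$ whose degrees are those of the conjectured bound. If $H_1(F_\bullet)$ had dimension at most $1$, comparing two spectral sequences would finish the proof. But $H_1(F_\bullet)$ can have dimension $2$, and then exactly one differential stands in the way:
\[
\theta: H^0_{\mathfrak m}(R/I^j)\longrightarrow H^2_{\mathfrak m}(H_1(F_\bullet)).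
\]
So one must bound the end of $H^2_{\mathfrak m}(H_1(F_\bullet))$. For $j=1$, $H_1(F_\bullet)$ is Koszul homology, and we control it by linking the curve to a residual curve inside a complete intersection (Sections~\ref{sec:link} and \ref{sec:koszul}). For $j\ge2$ we compare $H_1(F_\bullet)$ with Koszul homology at the generic points of the curve, where $I$ is a complete intersection (Section~\ref{sec:powers}). The key step is visible in a small example, which we give first.

\section{Two skew lines}\label{sec:example}

Let $n=4$, $R=k[x,y,z,w]$ and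
\[
I=(g_1,g_2,g_3)=(xz,\ yw,\ xw+yz).
\]
The zero set of $I$ is the union of the skew lines $\{x=y=0\}$ and $\{z=w=0\}$: if $x=0$, then $yw=yz=0$, so $y=0$ or $z=w=0$; if $x\ne0$, then $z=0$ and hence $w=0$. At the prime $(x,y)$ the elements $z,w$ are units, so $xz,yw\in I$ gives $I_{(x,y)}=(x,y)_{(x,y)}$; similarly at $(z,w)$. So (Red) holds with $\delta=1$.

Let us bound $H^0_{\mathfrak m}(R/I)$. The Koszul complex on $g_1,g_2,g_3$ has length $3<n$, and if its homology $H_1$ had dimension at most $1$, the spectral sequences just mentioned would force $H^0_{\mathfrak m}(R/I)=0$. This is false: $xw\notin I$, while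
\begin{align*}
x\cdot xw&=x(xw+yz)-y\cdot xz, & y\cdot xw&=x\cdot yw,\\
w\cdot xw&=w(xw+yz)-z\cdot yw, & z\cdot xw&=w\cdot xz
\end{align*}
all lie in $I$. So $H^0_{\mathfrak m}(R/I)_2\ne0$, and the two-dimensional module $H_1$ must be responsible.

The complete intersection $\mathfrak b=(xz,yw)$ defines a quadrilateral of four lines. Two opposite sides form our curve, the other two its link:
\[
\mathfrak b=\mathfrak c\cap\mathfrak l,\qquad \mathfrak c=(x,y)\cap(z,w),\qquad \mathfrak l=(x,w)\cap(y,z).
\]
The third generator $g_3$ lies in $\mathfrak c$, but neither in $(x,w)$ nor in $(y,z)$; hence $(\mathfrak b:g_3)=\mathfrak l$. This gives two exact sequences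
\[
0\to(R/\mathfrak l)(-2)\xrightarrow{\ g_3\ }R/\mathfrak b\to R/I\to0,\qquad
0\to\mathfrak l/\mathfrak b\to R/\mathfrak b\to R/\mathfrak l\to0 .
\]
As $H^0_{\mathfrak m}(R/\mathfrak b)=H^1_{\mathfrak m}(R/\mathfrak b)=0$, we get
\[
H^0_{\mathfrak m}(R/I)\cong H^1_{\mathfrak m}(R/\mathfrak l)(-2)\hookrightarrow H^2_{\mathfrak m}(\mathfrak l/\mathfrak b)(-2).
\]
The module $(\mathfrak l/\mathfrak b)(-2)$ is the Koszul homology $H_1(g_1,g_2,g_3;R)$, because $g_1,g_2$ is a regular sequence and $(\mathfrak b:g_3)=\mathfrak l$. Here $\mathfrak l=(xy,xz,yw,zw)$, and $\mathfrak l/\mathfrak b=xy\cdot k[x,y]\oplus zw\cdot k[z,w]$, since $z$ and $w$ kill $xy$ modulo $\mathfrak b$, and $x$ and $y$ kill $zw$. So $H^2_{\mathfrak m}(\mathfrak l/\mathfrak b)$ has end $2-2=0$, and $H^0_{\mathfrak m}(R/I)$ lives in degrees at most $2$. This is below the bound $2+2+2-3=3$ of Theorem~\ref{thm:curves}.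

In general $\mathfrak l/\mathfrak b$ cannot be written down, but the vanishing of $H^2_{\mathfrak m}(\mathfrak l/\mathfrak b)_\mu$ for $\mu>0$ has a structural reason. By duality (and because $\deg g_1+\deg g_2-n=0$ here) this space is dual to the space of homomorphisms $\mathfrak l/\mathfrak b\to R/\mathfrak b$ of degree $-\mu$. We shall see that such a map is an endomorphism of $\mathfrak l/\mathfrak b$. Having negative degree, it is nilpotent. At the generic points of the \emph{reduced} curve defined by $\mathfrak c$ the module $\mathfrak l/\mathfrak b$ is a one-dimensional vector space over the residue field, and a nilpotent scalar is zero.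

\section{Reduction to curves}\label{sec:section}

A hyperplane section must preserve (Red). To achieve this over an arbitrary field we use a linear form with indeterminate coefficients. In every polynomial ring that occurs, $\mathfrak m$ also denotes the ideal generated by the variables.

Let $K=k(U_1,\dots,U_n)$ and $K[X]=K[X_1,\dots,X_n]$. For a prime $\mathfrak p\subset R$, the ring $K[X]/\mathfrak pK[X]$ is a localization of the domain $(R/\mathfrak p)[U]=(R/\mathfrak p)[U_1,\dots,U_n]$. So $\mathfrak pK[X]$ is prime, and by flatness the associated primes of $M_0\otimes_kK$, for a finitely generated $R$-module $M_0$, are the $\mathfrak pK[X]$ with $\mathfrak p\in\operatorname{Ass}M_0$. Dimensions and the numbers $\operatorname{end}H^i_{\mathfrak m}$ do not change under $k\to K$, since local cohomology and Hilbert functions are compatible with field extension. Property (Red) is preserved as well. Indeed, a prime of dimension $\delta+1$ containing $IK[X]$ is minimal over it, hence of the form $\mathfrak qK[X]$ with $\mathfrak q\supseteq I$ and $\dim R/\mathfrak q=\delta+1$,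 and the local ring of $K[X]/IK[X]$ there is $\kappa(\mathfrak q)(U_1,\dots,U_n)$, a field. In particular, \emph{we may always replace $k$ by an infinite field.}

\begin{proposition}\label{prop:section}
Let $\delta\ge2$ and suppose that $I$ satisfies \textup{(Red)}. Then there is a nonzero homogeneous ideal $I'$, in a standard graded polynomial ring $R'$ in $n-1$ variables over $K$, which is generated by $s$ forms of degrees $d_1,\dots,d_s$ \textup{(}some possibly zero\textup{)}, satisfies \textup{(Red)}, has $\dim\operatorname{Proj}(R'/I')=\delta-1$, and is such that for all $j\ge1$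
\begin{equation}\label{eq:section}
\max_{i\ge\delta-1}\{\operatorname{end}H^i_{\mathfrak m}(R/I^j)+i\}\le\max_{i\ge\delta-2}\{\operatorname{end}H^i_{\mathfrak m}(R'/I'^j)+i\}.
\end{equation}
\end{proposition}

\begin{proof}
Put $\lambda=\sum_iU_iX_i$, $R'=K[X]/(\lambda)$, $I'=IR'$ and $M=K[X]/I^jK[X]$. Then $M/\lambda M=R'/I'^j$, and $I'$ is generated by the images of $f_1,\dots,f_s$, some of which may vanish.

\emph{The inequality.} Let $\mathfrak p\subset R$ be a homogeneous prime. If $\lambda\in\mathfrak pK[X]$, then $\sum U_iX_i=0$ in $(R/\mathfrak p)[U]$, so all $X_i$ lie in $\mathfrak p$ and $\mathfrak p=\mathfrak m$. Hence $\lambda$ lies in no associated prime of $M$ other than $(X_1,\dots,X_n)$, and $N=(0:_M\lambda)$ has finite length. Thus $H^i_{\mathfrak m}(M/N)=H^i_{\mathfrak m}(M)$ for $i\ge1$, and the exact sequence $0\to(M/N)(-1)\to M\to M/\lambda M\to0$ gives, for $i\ge1$, exact sequences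
\[
H^{i-1}_{\mathfrak m}(M/\lambda M)\to H^i_{\mathfrak m}(M)(-1)\to H^i_{\mathfrak m}(M).
\]
Let $r$ be the right side of \eqref{eq:section}, and let $i\ge\delta-1$; then $i\ge1$, because $\delta\ge2$. We have $H^{i-1}_{\mathfrak m}(M/\lambda M)_\mu=0$ for $\mu>r-(i-1)$, so $H^i_{\mathfrak m}(M)_{\mu-1}\to H^i_{\mathfrak m}(M)_\mu$ is injective for $\mu\ge r-i+2$. As $H^i_{\mathfrak m}(M)$ vanishes in large degrees, it vanishes in all degrees $\ge r-i+1$, that is, $\operatorname{end}H^i_{\mathfrak m}(M)+i\le r$. This is \eqref{eq:section}.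

\emph{The dimension.} Since $\lambda$ lies in no minimal prime of $IK[X]$, $\dim R'/I'=\delta$. Thus $\operatorname{ht}I'=(n-1)-\delta=\operatorname{ht}I\ge1$ and $I'\neq0$.

\emph{Property \textup{(Red)}.} Let $\mathfrak p\supseteq IK[X]+(\lambda)$ be a prime with $\dim K[X]/\mathfrak p=\delta$. It is minimal over $IK[X]+(\lambda)$, hence homogeneous, and it is not $(X_1,\dots,X_n)$. Choose $X_t\notin\mathfrak p$ and put $\bar A=(R/I)_{X_t}$. Since $X_t$ is a unit of $\bar A$, we can solve $\lambda=0$ for $U_t$:
\[
\bar A[U_1,\dots,U_n]/(\lambda)\cong\bar A[U_i: i\ne t].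
\]
The zero-dimensional local ring $(K[X]/(I,\lambda))_{\mathfrak p}$ is a localization of the ring on the left, hence of $\bar A[U_i:i\ne t]$ at a minimal prime. Such a prime has the form $\mathfrak q\bar A[U_i:i\ne t]$ with $\mathfrak q$ a minimal prime of $\bar A$. Regard $\mathfrak q$ as a prime of $R$. Then $\mathfrak p\supseteq\mathfrak qK[X]+(\lambda)$, and $\lambda\notin\mathfrak qK[X]$ because $X_t\notin\mathfrak q$. Hence $\delta\le\dim R/\mathfrak q-1\le\delta$, so $\dim R/\mathfrak q=\delta+1$. By (Red), $\bar A_{\mathfrak q}=\kappa(\mathfrak q)$, and therefore $(K[X]/(I,\lambda))_{\mathfrak p}=\kappa(\mathfrak q)(U_i:i\neq t)$ is a field.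
\end{proof}

\begin{proof}[Proof that Theorem~\ref{thm:curves} implies Theorem~\ref{thm:main}]
Induct on $\delta$; for $\delta=1$ the two statements agree. For $\delta\ge2$ apply the inductive hypothesis to $I'$. Since $(n-1)-(\delta-1)=n-\delta$, the number $\ell$ is the same for $I'$ and $I$, and \eqref{eq:section} gives the bound for $I$.
\end{proof}

\section{The residual curve}\label{sec:link}

From now on, through Section~\ref{sec:powers}, $\dim R/I=2$, (Red) holds and $k$ is infinite. Put
\[
h=n-2=\operatorname{ht}I\ge1,\qquad \tau=d_1+\dots+d_h-n .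
\]
By Krull's theorem $s\ge h$. Let $\mathcal P$ be the finite nonempty set of primes $\mathfrak p\supseteq I$ with $\dim R/\mathfrak p=2$; they are minimal over $I$, hence homogeneous. For $\mathfrak p\in\mathcal P$ the ring $R_{\mathfrak p}$ is regular of dimension $h$ and $I_{\mathfrak p}=\mathfrak pR_{\mathfrak p}$, so $\dim_{\kappa(\mathfrak p)}I\otimes\kappa(\mathfrak p)=h$.

\subsection{Standard facts}\label{subsec:facts}

Let $M$ be a finitely generated graded $R$-module.

\begin{enumerate}
\item[(F1)] $H^i_{\mathfrak m}(M)=0$ for $i>\dim M$. Consequently $H^2_{\mathfrak m}$ is right exact on modules of dimension at most $2$, and $H^1_{\mathfrak m}$ on modules of dimension at most $1$.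
\item[(F2)] $H^i_{\mathfrak m}(R)=0$ for $i\ne n$, and $\operatorname{end}H^n_{\mathfrak m}(R(-e))=e-n$.
\item[(F3)] If $\mathfrak b$ is generated by a regular sequence of $h$ forms, then all associated primes of $R/\mathfrak b$ have height $h$, and $H^i_{\mathfrak m}(R/\mathfrak b)=0$ for $i\neq n-h=2$.
\item[(F4)] (Local duality.) $H^i_{\mathfrak m}(M)_\mu$ is $k$-dual to $\operatorname{Ext}_R^{n-i}(M,R(-n))_{-\mu}$. If $\mathfrak b$ is generated by a regular sequence of forms of degrees $d_1,\dots,d_h$ and $\mathfrak bM=0$, then $\operatorname{Ext}^h_R(M,R(-n))\cong\operatorname{Hom}_R(M,R/\mathfrak b)(\tau)$. So then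
\begin{equation}\label{eq:duality}
H^2_{\mathfrak m}(M)_\mu\ \text{ is $k$-dual to }\ \operatorname{Hom}_R(M,R/\mathfrak b)_{\tau-\mu}.
\end{equation}
\end{enumerate}

\subsection{General generators}

In Section~\ref{sec:example} the given generators were well placed: two of them cut out the curve generically, and the third did not vanish on any component of the link. In general we must arrange this. We change the generators triangularly, which keeps their degrees and puts the largest degrees first, as the bound requires.

\begin{lemma}\label{lem:generators}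
There are forms $g_i=f_i+\sum_{t>i}q_{it}f_t$, $1\le i\le s$, with $q_{it}\in R_{d_i-d_t}$ such that
\begin{enumerate}
\item[\textup{(a)}] for $i\le h$ and $\mathfrak p\in\mathcal P$, the images of $g_1,\dots,g_i$ in $I\otimes\kappa(\mathfrak p)$ are linearly independent;
\item[\textup{(b)}] for $i\le\min\{s,h+1\}$, $g_i\notin\mathfrak q$ for every minimal prime $\mathfrak q$ of $(g_1,\dots,g_{i-1})$ with $\mathfrak q\not\supseteq I$.
\end{enumerate}
\end{lemma}

Since the change is triangular, $g_1,\dots,g_s$ generate $I$, and so do $g_1,\dots,g_{i-1},f_i,\dots,f_s$ for each $i$.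

\begin{proof}
Suppose that $g_1,\dots,g_{i-1}$ have been chosen, with $i\le\min\{s,h+1\}$. Let $E_i$ be the set of all $f_i+\sum_{t>i}q_tf_t$ with $q_t\in R_{d_i-d_t}$; it is parametrized by a finite-dimensional $k$-vector space. Each of the finitely many conditions in (a) and (b) requires that $g_i$ not map into a certain subspace of $I\otimes\kappa(\mathfrak p)$, respectively not lie in a certain ideal. So each excludes an affine subspace of parameters (possibly empty). As $k$ is infinite, finitely many proper affine subspaces do not cover the parameter space. Hence it suffices to see that no condition excludes all of $E_i$.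

(a) Let $i\le h$, and suppose that $E_i$ maps into the $\kappa(\mathfrak p)$-span $W$ of the images of $g_1,\dots,g_{i-1}$ in $I\otimes\kappa(\mathfrak p)$. Choose $X_u\notin\mathfrak p$. Then $f_i$ maps into $W$ and, taking differences, so does $X_u^{d_i-d_t}f_t$ for all $t>i$. Since $X_u$ is invertible in $\kappa(\mathfrak p)$, all $f_t$ with $t\ge i$ map into $W$. So $W=I\otimes\kappa(\mathfrak p)$, which is impossible since $\dim W\le i-1<h$.

(b) Suppose that $E_i\subseteq\mathfrak q$. Then $f_i\in\mathfrak q$ and, taking differences, $X_u^{d_i-d_t}f_t\in\mathfrak q$ for all $u$ and all $t>i$. As $\mathfrak q\not\supseteq I$, we have $\mathfrak q\not\supseteq\mathfrak m$, so some $X_u\notin\mathfrak q$ and all $f_t$ with $t\ge i$ lie in $\mathfrak q$. Together with $g_1,\dots,g_{i-1}\in\mathfrak q$ this gives $I\subseteq\mathfrak q$, a contradiction.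

For $i>h+1$ put $g_i=f_i$.
\end{proof}

Let $J_i=(g_1,\dots,g_i)$ and $\mathfrak b=J_h$.

\begin{lemma}\label{lem:link}
The forms $g_1,\dots,g_h$ are a regular sequence. Let $\mathfrak c=\bigcap_{\mathfrak p\in\mathcal P}\mathfrak p$ and let $\mathfrak l$ be the intersection of the primary components of $\mathfrak b$ at its associated primes outside $\mathcal P$ \textup{(}$\mathfrak l=R$ if there are none\textup{)}. Then $I\subseteq\mathfrak c\subseteq\mathfrak m$, $\mathfrak b=\mathfrak c\cap\mathfrak l$, and:
\begin{enumerate}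
\item[\textup{(L1)}] $\mathfrak c\,\mathfrak l\subseteq\mathfrak b$; in particular $\mathfrak l\,g\subseteq\mathfrak b$ for all $g\in I$;
\item[\textup{(L2)}] $(\mathfrak b:\mathfrak c)=\mathfrak l$ and $(\mathfrak b:\mathfrak l)\subseteq\mathfrak c$;
\item[\textup{(L3)}] $\mathfrak b_{\mathfrak p}=I_{\mathfrak p}=\mathfrak pR_{\mathfrak p}$ and $\mathfrak l_{\mathfrak p}=R_{\mathfrak p}$ for $\mathfrak p\in\mathcal P$;
\item[\textup{(L4)}] if $s\ge n-1$, then $g_{n-1}$ is a nonzerodivisor on $R/\mathfrak l$ and $(\mathfrak b:g_{n-1})=\mathfrak l$.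
\end{enumerate}
\end{lemma}

\begin{proof}
For $i\le h$, \emph{a minimal prime $\mathfrak q\not\supseteq I$ of $J_i$ has height $i$.} For $i=0$ this is clear. For $i\ge1$, $\mathfrak q$ contains a minimal prime $\mathfrak q'$ of $J_{i-1}$; it does not contain $I$, so it has height $i-1$ by induction, and $g_i\notin\mathfrak q'$ by Lemma~\ref{lem:generators}(b). Hence $\operatorname{ht}\mathfrak q\ge i$, and equality holds by Krull's theorem. A minimal prime of $\mathfrak b$ that contains $I$ has height at least $h$, and at most $h$ by Krull, so it belongs to $\mathcal P$. Hence $\operatorname{ht}\mathfrak b=h$, $g_1,\dots,g_h$ is a regular sequence, and by (F3) all associated primes of $R/\mathfrak b$ have height $h$.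

Let $\mathfrak p\in\mathcal P$. By Lemma~\ref{lem:generators}(a) the images of $g_1,\dots,g_h$ form a basis of $I\otimes\kappa(\mathfrak p)$, so $\mathfrak b_{\mathfrak p}=I_{\mathfrak p}$ by Nakayama's lemma, and this is $\mathfrak pR_{\mathfrak p}$ by (Red). So $\mathfrak p$ is a minimal prime of $\mathfrak b$, with primary component $\mathfrak p$. This gives $\mathfrak b=\mathfrak c\cap\mathfrak l$. Clearly $I\subseteq\mathfrak c\subseteq\mathfrak m$, and (L1) follows.

An associated prime $\mathfrak q$ of $R/\mathfrak l$ has height $h$ and is not in $\mathcal P$. So it does not contain $I$, and therefore does not contain $\mathfrak c\supseteq I$. If $\mathfrak l\subseteq\mathfrak p$ with $\mathfrak p\in\mathcal P$, then some such $\mathfrak q$ is contained in $\mathfrak p$, hence equal to it by heights, a contradiction. This completes (L3). For (L2),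
\[
(\mathfrak b:\mathfrak c)=(\mathfrak c:\mathfrak c)\cap(\mathfrak l:\mathfrak c)=(\mathfrak l:\mathfrak c)=\mathfrak l,
\]
because $\mathfrak c$ lies in no associated prime of $R/\mathfrak l$; and $(\mathfrak b:\mathfrak l)\subseteq(\mathfrak c:\mathfrak l)=\mathfrak c$, because $\mathfrak l$ lies in no $\mathfrak p\in\mathcal P$. Finally, let $s\ge n-1$. The associated primes of $R/\mathfrak l$ are minimal primes of $\mathfrak b=J_h$ not containing $I$, so Lemma~\ref{lem:generators}(b) with $i=h+1=n-1$ shows that $g_{n-1}$ is a nonzerodivisor on $R/\mathfrak l$. As $g_{n-1}\in\mathfrak c$, $(\mathfrak b:g_{n-1})=(\mathfrak c:g_{n-1})\cap(\mathfrak l:g_{n-1})=R\cap\mathfrak l=\mathfrak l$.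
\end{proof}

\subsection{The key vanishing}

\begin{lemma}\label{lem:key}
$H^2_{\mathfrak m}(\mathfrak l/\mathfrak b)_\mu=0$ for $\mu>\tau$.
\end{lemma}

\begin{proof}
By \eqref{eq:duality} we must show that every homogeneous map $\varphi:\mathfrak l/\mathfrak b\to R/\mathfrak b$ of degree $\nu=\tau-\mu<0$ is zero. By (L1) its image is killed by $\mathfrak c$, so by (L2) it lies in $(\mathfrak b:\mathfrak c)/\mathfrak b=\mathfrak l/\mathfrak b$. Thus $\varphi$ is an endomorphism of $\mathfrak l/\mathfrak b$. This module is finitely generated and lives in degrees $\ge0$; since $\nu<0$, $\varphi^N$ kills its generators for $N\gg0$, so $\varphi$ is nilpotent.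

Let $\mathfrak p\in\mathcal P$. By (L3), $(\mathfrak l/\mathfrak b)_{\mathfrak p}=R_{\mathfrak p}/\mathfrak pR_{\mathfrak p}=\kappa(\mathfrak p)$. So $\varphi_{\mathfrak p}$ is multiplication by a nilpotent element of a field, and $\varphi_{\mathfrak p}=0$. The associated primes of $\operatorname{im}\varphi\subseteq R/\mathfrak b$ are associated primes of $R/\mathfrak b$ containing $\mathfrak c$, hence belong to $\mathcal P$. So $\operatorname{im}\varphi$ vanishes at all its associated primes, and $\operatorname{im}\varphi=0$.
\end{proof}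

\begin{lemma}\label{lem:ends}
\begin{enumerate}
\item[\textup{(i)}] $\operatorname{end}H^1_{\mathfrak m}(R/\mathfrak l)\le\tau$.
\item[\textup{(ii)}] $\operatorname{end}H^2_{\mathfrak m}(R/\mathfrak l)\le\tau-1$, and $\operatorname{end}H^2_{\mathfrak m}(R/\mathfrak a)\le\tau$ for every homogeneous ideal $\mathfrak a\supseteq\mathfrak b$.
\item[\textup{(iii)}] If $s\ge n-1$ and $\mathfrak a\supseteq\mathfrak l+(g_{n-1})$ is a homogeneous ideal, then $\dim R/\mathfrak a\le1$ and $\operatorname{end}H^1_{\mathfrak m}(R/\mathfrak a)\le\tau+d_{n-1}-1$.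
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $H^1_{\mathfrak m}(R/\mathfrak b)=0$, the sequence $0\to\mathfrak l/\mathfrak b\to R/\mathfrak b\to R/\mathfrak l\to0$ embeds $H^1_{\mathfrak m}(R/\mathfrak l)$ into $H^2_{\mathfrak m}(\mathfrak l/\mathfrak b)$. Use Lemma~\ref{lem:key}.

(ii) By (F1), $H^2_{\mathfrak m}(R/\mathfrak b)\to H^2_{\mathfrak m}(R/\mathfrak a)$ is onto, and by \eqref{eq:duality} $H^2_{\mathfrak m}(R/\mathfrak b)_\mu$ is dual to $(R/\mathfrak b)_{\tau-\mu}$, which is $0$ for $\mu>\tau$. This gives the second claim. For the first it remains to treat degree $\tau$: $H^2_{\mathfrak m}(R/\mathfrak l)_\tau$ is dual to $((\mathfrak b:\mathfrak l)/\mathfrak b)_0$, which is $0$ since $(\mathfrak b:\mathfrak l)\subseteq\mathfrak c\subseteq\mathfrak m$.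

(iii) By (L4), $g_{n-1}$ is a nonzerodivisor on $R/\mathfrak l$, so $\dim R/(\mathfrak l+(g_{n-1}))\le1$ and
\[
H^1_{\mathfrak m}(R/\mathfrak l)\to H^1_{\mathfrak m}(R/(\mathfrak l+(g_{n-1})))\to H^2_{\mathfrak m}(R/\mathfrak l)(-d_{n-1})
\]
is exact. By (i) and (ii) the end of the middle module is at most $\max\{\tau,\tau-1+d_{n-1}\}=\tau+d_{n-1}-1$. Since $H^1_{\mathfrak m}$ is right exact on modules of dimension at most $1$, the same bound holds for the quotient $R/\mathfrak a$.
\end{proof}

\section{The first Koszul homology}\label{sec:koszul}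

We add the generators one at a time. The generator $g_{n-1}$ brings in $\mathfrak l/\mathfrak b$, which is controlled by Lemma~\ref{lem:key}; later generators contribute modules controlled by Lemma~\ref{lem:ends}.

\begin{proposition}\label{prop:koszul}
Let $H_1=H_1(g_1,\dots,g_s;R)$. Then $\operatorname{end}H^2_{\mathfrak m}(H_1)$ is $-\infty$ if $s=n-2$; it is at most $d_1+\dots+d_{n-1}-n$ if $s=n-1$, and at most $d_1+\dots+d_n-n$ if $s\ge n$.
\end{proposition}

\begin{proof}
If $s=n-2$, then $g_1,\dots,g_s$ is a regular sequence and $H_1=0$. In general, adding one element $g_i$ to the Koszul complex gives the exact sequence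
\begin{equation}\label{eq:addone}
H_1(g_1,\dots,g_{i-1};R)\to H_1(g_1,\dots,g_i;R)\to A_i(-d_i)\to0,\qquad A_i=(J_{i-1}:g_i)/J_{i-1},
\end{equation}
because $A_i(-d_i)$ is the kernel of multiplication by $g_i$ from $(R/J_{i-1})(-d_i)$ to $R/J_{i-1}$.

Let $i=n-1$. The left module in \eqref{eq:addone} is $0$, so by (L4) $H_1(g_1,\dots,g_{n-1};R)=(\mathfrak l/\mathfrak b)(-d_{n-1})$. By Lemma~\ref{lem:key} the end of its second local cohomology is at most $\tau+d_{n-1}=d_1+\dots+d_{n-1}-n$.

Let $i\ge n$. Here the link enters through an annihilator: by (L1), $\mathfrak l\,g_i\subseteq\mathfrak b\subseteq J_{i-1}$, and $g_{n-1}\in J_{i-1}$, so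
\[
(J_{i-1}:g_i)\supseteq\mathfrak l+(g_{n-1}).
\]
Hence Lemma~\ref{lem:ends}(iii) applies to $B_i=R/(J_{i-1}:g_i)$. The exact sequence $0\to A_i\to R/J_{i-1}\to B_i\to0$ gives the exact sequence $H^1_{\mathfrak m}(B_i)\to H^2_{\mathfrak m}(A_i)\to H^2_{\mathfrak m}(R/J_{i-1})$, and by Lemma~\ref{lem:ends}(ii),(iii) $\operatorname{end}H^2_{\mathfrak m}(A_i)\le\tau+d_{n-1}$. All modules in \eqref{eq:addone} are killed by $\mathfrak b$, hence have dimension at most $2$. By right exactness of $H^2_{\mathfrak m}$,
\[
\operatorname{end}H^2_{\mathfrak m}(H_1(g_1,\dots,g_i;R))\le\max\{\operatorname{end}H^2_{\mathfrak m}(H_1(g_1,\dots,g_{i-1};R)),\ \tau+d_{n-1}+d_i\}.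
\]
As $d_i\le d_n$, induction on $i$, starting from the case $i=n-1$, gives the bound $\tau+d_{n-1}+d_n=d_1+\dots+d_n-n$.
\end{proof}

\section{Powers, and the proof of Theorem~\ref{thm:curves}}\label{sec:powers}

\subsection{The complex}\label{subsec:complex}

Let $A=k[T_1,\dots,T_s]$ with $\deg T_i=d_i$, let $P=(T_1,\dots,T_s)$, and regard $R$ as a graded $A$-algebra via $T_i\mapsto g_i$. Let $L_\bullet$ be the minimal graded free resolution of $A/P^j$ over $A$ and
\[
F_\bullet=L_\bullet\otimes_AR,\qquad H_q(F_\bullet)=\operatorname{Tor}_q^A(A/P^j,R),\qquad H_0(F_\bullet)=R/I^j .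
\]
These homology modules are killed by $P^j$, hence by $I^j$, so they have dimension at most $2$. For $j=1$, $F_\bullet$ is the Koszul complex of $g_1,\dots,g_s$.

The shifts in $L_q$ are the degrees of $\operatorname{Tor}^A_q(A/P^j,k)$, which is the homology of the Koszul complex $K(T_1,\dots,T_s;A/P^j)$. In homological degree $q$ this complex is spanned over $k$ by elements $T^\beta e_\sigma$ with $|\beta|\le j-1$ and $|\sigma|=q$, of degree $\sum_t\beta_td_t+\sum_{t\in\sigma}d_t$. Put
\[
e_q=jd_1+d_2+\dots+d_q\qquad(q\ge1).
\]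
Then, for $1\le q\le s$, $F_q$ is a direct sum of modules $R(-e)$ with $e\le e_q$; and $F_q=0$ for $q>s$.

\subsection{Comparison with Koszul homology}

Only the two-dimensional part of $H_1(F_\bullet)$ affects $H^2_{\mathfrak m}$, so we look at the primes in $\mathcal P$. There $I$ is generated by the regular sequence $g_1,\dots,g_h$, and $g_{h+1},\dots,g_s$ are redundant.

\begin{lemma}\label{lem:zeromap}
For $\mathfrak p\in\mathcal P$ and $m\ge1$ the natural map $\operatorname{Tor}_1^A(A/P^{m+1},R_{\mathfrak p})\to\operatorname{Tor}_1^A(A/P^m,R_{\mathfrak p})$ is zero.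
\end{lemma}

\begin{proof}
We have $\operatorname{Tor}_1^A(A/P^m,R_{\mathfrak p})=\ker(P^m\otimes_AR_{\mathfrak p}\to R_{\mathfrak p})$. Let $\xi=\sum_{|\gamma|=m+1}T^\gamma\otimes r_\gamma$ be an element of the kernel of $P^{m+1}\otimes_AR_{\mathfrak p}\to R_{\mathfrak p}$, and consider its image in $P^m\otimes_AR_{\mathfrak p}$. The idea is that in this larger module the variables $T_i$ with $i>h$ can be eliminated, after which only the regular sequence $g_1,\dots,g_h$ matters.

By (L3), $I_{\mathfrak p}=(g_1,\dots,g_h)R_{\mathfrak p}$. For $i>h$ write $g_i=\sum_{t\le h}a_{it}g_t$ with $a_{it}\in R_{\mathfrak p}$. If $w$ is a monomial of degree $m$ in the $T$'s and $r\in R_{\mathfrak p}$, then in $P^m\otimes_AR_{\mathfrak p}$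
\[
T_iw\otimes r=w\otimes g_ir=\sum_{t\le h}w\otimes g_ta_{it}r=\sum_{t\le h}T_tw\otimes a_{it}r .
\]
(This step is not available in $P^{m+1}\otimes_AR_{\mathfrak p}$, because $w\notin P^{m+1}$.) Repeating it, we replace all variables $T_i$ with $i>h$, one at a time, and see that the image of $\xi$ in $P^m\otimes_AR_{\mathfrak p}$ has the form $\sum_{|\alpha|=m+1}T^\alpha\otimes r'_\alpha$, where only $T_1,\dots,T_h$ occur in the $T^\alpha$. So it is the image, under the natural map $P_h^{m+1}\otimes_{A_h}R_{\mathfrak p}\to P^m\otimes_AR_{\mathfrak p}$, of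
\[
\xi_0=\sum_{|\alpha|=m+1}T^\alpha\otimes r'_\alpha\in P_h^{m+1}\otimes_{A_h}R_{\mathfrak p},\qquad A_h=k[T_1,\dots,T_h],\quad P_h=(T_1,\dots,T_h),
\]
and $\sum_\alpha r'_\alpha g^\alpha=0$ in $R_{\mathfrak p}$, since the image of $\xi$ in $R_{\mathfrak p}$ is $0$.

Since $g_1,\dots,g_h$ is an $R_{\mathfrak p}$-regular sequence, $\operatorname{Tor}^{A_h}_1(k,R_{\mathfrak p})=H_1(g_1,\dots,g_h;R_{\mathfrak p})=0$. Filtering $A_h/P_h^{m+1}$ with quotients isomorphic to $k$, we get $\operatorname{Tor}_1^{A_h}(A_h/P_h^{m+1},R_{\mathfrak p})=0$; that is, $P_h^{m+1}\otimes_{A_h}R_{\mathfrak p}\to R_{\mathfrak p}$ is injective. It maps $\xi_0$ to $\sum_\alpha r'_\alpha g^\alpha=0$. So $\xi_0=0$, and $\xi$ maps to $0$.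
\end{proof}

\begin{lemma}\label{lem:compare}
With $H_1=H_1(g_1,\dots,g_s;R)$ one has
\[
\operatorname{end}H^2_{\mathfrak m}(H_1(F_\bullet))\le(j-1)d_1+\operatorname{end}H^2_{\mathfrak m}(H_1).
\]
\end{lemma}

\begin{proof}
For $j=1$ both sides agree. Let $j\ge2$. From $0\to P^{j-1}/P^j\to A/P^j\to A/P^{j-1}\to0$ we get an exact sequence
\[
\operatorname{Tor}_1^A(P^{j-1}/P^j,R)\to H_1(F_\bullet)\to Q\to0,
\]
where $Q$ is the image of $\operatorname{Tor}_1^A(A/P^j,R)\to\operatorname{Tor}_1^A(A/P^{j-1},R)$. The module $P^{j-1}/P^j$ is a direct sum of modules $k(-e)$ with $e\le(j-1)d_1$, and $\operatorname{Tor}_1^A(k,R)=H_1$. So the module on the left is a direct sum of modules $H_1(-e)$ with $e\le(j-1)d_1$.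

By Lemma~\ref{lem:zeromap} with $m=j-1$, $Q_{\mathfrak p}=0$ for all $\mathfrak p\in\mathcal P$. As $Q$ is killed by $I^j$, this means $\dim Q\le1$, so $H^2_{\mathfrak m}(Q)=0$. By right exactness of $H^2_{\mathfrak m}$, the map $\bigoplus H^2_{\mathfrak m}(H_1)(-e)\to H^2_{\mathfrak m}(H_1(F_\bullet))$ is onto, and the bound follows.
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:curves}]
By Section~\ref{sec:section} we may assume that $k$ is infinite, and we use the notation above. Let $\mathcal C^\bullet_{\mathfrak m}$ denote the \v{C}ech complex on $X_1,\dots,X_n$, and consider the bounded double complex $\mathcal C^p_{\mathfrak m}(F_q)$ with total degree $p-q$. Both of its spectral sequences converge.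

\emph{\v{C}ech cohomology first.} By (F2), $H^p_{\mathfrak m}(F_q)=0$ for $p\ne n$. So the abutment in total degree $t$ is $H_{n-t}(H^n_{\mathfrak m}(F_\bullet))$, a subquotient of $H^n_{\mathfrak m}(F_{n-t})$. For $n-t\ge1$ it vanishes in degrees $>e_{n-t}-n$ if $n-t\le s$, and it is $0$ if $n-t>s$.

\emph{Homology of $F_\bullet$ first.} Here
\[
E_2^{p,-q}=H^p_{\mathfrak m}(H_q(F_\bullet)),\qquad d_r:E_r^{p,-q}\to E_r^{p+r,-q+1-r},
\]
and $E_2^{p,-q}=0$ for $p>2$. Consider the terms with $q=0$. A differential $d_r$ with $r\ge2$ into such a term would start at $q=1-r<0$, so nothing maps into them. A differential out of them raises $p$ by $r\ge2$, so the only possibly nonzero one is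
\[
d_2=\theta:H^0_{\mathfrak m}(R/I^j)\to H^2_{\mathfrak m}(H_1(F_\bullet)).
\]
Therefore $H^2_{\mathfrak m}(R/I^j)$, $H^1_{\mathfrak m}(R/I^j)$ and $\ker\theta$ are $E_\infty$-terms, in total degrees $2$, $1$ and $0$, and hence subquotients of the abutment. We obtain:
\begin{itemize}
\item $\operatorname{end}H^2_{\mathfrak m}(R/I^j)+2\le e_{n-2}-(n-2)$; note that $1\le n-2\le s$.
\item $H^1_{\mathfrak m}(R/I^j)=0$ if $s<n-1$; otherwise $\operatorname{end}H^1_{\mathfrak m}(R/I^j)+1\le e_{n-1}-(n-1)$.
\item $\ker\theta=0$ if $s<n$; otherwise $\operatorname{end}(\ker\theta)\le e_n-n$.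
\item By Lemma~\ref{lem:compare} and Proposition~\ref{prop:koszul}, the target of $\theta$ has end $-\infty$ if $s=n-2$, at most $e_{n-1}-n$ if $s=n-1$, and at most $e_n-n$ if $s\ge n$.
\end{itemize}
Moreover, $\operatorname{end}H^0_{\mathfrak m}(R/I^j)$ is at most the maximum of the ends of $\ker\theta$ and of the target of $\theta$. Since $d_q\ge1$, the numbers $e_q-q$ are nondecreasing in $q\ge1$, so all these bounds are at most $e_\ell-\ell$ with $\ell=\min\{s,n\}$. As $\dim R/I^j=2$, there is no further local cohomology, and $\operatorname{reg}(R/I^j)\le e_\ell-\ell=jd_1+d_2+\dots+d_\ell-\ell$.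
\end{proof}

With Section~\ref{sec:section} this proves Theorem~\ref{thm:main} and Corollary~\ref{cor:conjecture}.

\begin{remark}
For curves, (Red) enters at three points: the curve is separated from its link by $\mathfrak b_{\mathfrak p}=I_{\mathfrak p}=\mathfrak pR_{\mathfrak p}$ (Lemmas~\ref{lem:generators} and \ref{lem:link}); the ring of endomorphisms of $(\mathfrak l/\mathfrak b)_{\mathfrak p}$ is a field (Lemma~\ref{lem:key}); and $I_{\mathfrak p}$ is generated by a regular sequence (Lemma~\ref{lem:zeromap}). The arguments at the first and third points need only that $I_{\mathfrak p}$ is a complete intersection, with $\mathfrak c$ no longer radical. The second, where nilpotents are excluded, needs more; compare Example~\ref{ex:nonreduced}.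
\end{remark}

\section{Sharpness, nonreduced schemes, and a refinement}\label{sec:complements}

\subsection{The bound is attained}

\begin{proposition}\label{prop:sharp}
Let $k$ be infinite, $n\ge4$, $s=n-3$, let $d_1\ge\dots\ge d_s\ge1$, and let $I$ be generated by
\[
f_i=\prod_{t=1}^{d_i}(X_i-a_tX_n),\qquad 1\le i\le s,
\]
where $a_1,\dots,a_{d_1}\in k$ are distinct. Then $\mathcal Z_I$ is a reduced surface, and for every $j\ge1$
\[
\operatorname{greg}(R/I^j)=\operatorname{reg}(R/I^j)=jd_1+d_2+\dots+d_s-s,
\]
so that equality holds in Corollary~\ref{cor:conjecture}, with $\ell=s$.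
\end{proposition}

\begin{proof}
The minimal primes of $I$ are the $\prod_id_i$ primes $\mathfrak q=(X_1-a_{t_1}X_n,\dots,X_s-a_{t_s}X_n)$, all of height $s$. So $I$ is a complete intersection and $\mathcal Z_I$ has pure dimension $2$. Modulo $\mathfrak q$, a factor $X_i-a_tX_n$ with $t\ne t_i$ becomes $(a_{t_i}-a_t)X_n\ne0$, so it is a unit in $R_{\mathfrak q}$ and $I_{\mathfrak q}=\mathfrak qR_{\mathfrak q}$. Since $R/I$ has no embedded primes, $I$ is radical.

Let $A$, $P$ and $L_\bullet$ be as in Section~\ref{subsec:complex}, now with $A\to R$ given by $T_i\mapsto f_i$. Then $\operatorname{Tor}^A_q(k,R)=0$ for $q>0$, and by filtering with quotients isomorphic to shifts of $k$, $\operatorname{Tor}_q^A(A/P^j,R)=0$ for $q>0$. So $F_\bullet=L_\bullet\otimes_AR$ is the minimal graded free resolution of $R/I^j$; its length is at most $s$, the codimension. Hence $R/I^j$ is Cohen--Macaulay of dimension $3$, and $\operatorname{greg}=\operatorname{reg}$.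

In $K(T_1,\dots,T_s;A/P^j)$ the element $T_1^{j-1}e_1\wedge\dots\wedge e_s$, where $e_1,\dots,e_s$ is the standard basis, is a nonzero cycle of top homological degree, since $T_iT_1^{j-1}\in P^j$. So $F_s$ has a summand $R(-e)$ with $e=jd_1+d_2+\dots+d_s$. The module $\operatorname{Ext}^s_R(R/I^j,R(-n))$ is the cokernel of $\operatorname{Hom}(F_{s-1},R(-n))\to\operatorname{Hom}(F_s,R(-n))$, a map with entries in $\mathfrak m$. So it has a minimal generator in degree $n-e$, and by local duality $H^{n-s}_{\mathfrak m}(R/I^j)_{e-n}\ne0$. Hence $\operatorname{reg}(R/I^j)\ge(e-n)+(n-s)=e-s$. The opposite inequality is Corollary~\ref{cor:conjecture}.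
\end{proof}

\subsection{Reducedness cannot be dropped}

To pass from curves to surfaces we use cones. Let $N$ be a finitely generated graded module over $R_0=k[x,y,z,w]$, with $\mathfrak m_0=(x,y,z,w)$, and put $R=R_0[v]$. As $v$ is a nonzerodivisor on $N[v]=N\otimes_kk[v]$, we have $H^0_{\mathfrak m}(N[v])=0$, and $0\to N[v](-1)\xrightarrow{v}N[v]\to N\to0$ gives
\begin{equation}\label{eq:cone}
H^0_{\mathfrak m_0}(N)_\mu\hookrightarrow H^1_{\mathfrak m}(N[v])_{\mu-1},\qquad\text{so}\quad H^0_{\mathfrak m_0}(N)_\mu\ne0\ \Longrightarrow\ \operatorname{greg}(N[v])\ge\mu .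
\end{equation}

\begin{example}\label{ex:nonreduced}
Let $a\ge3$ and let $I_0\subset R_0$ be generated by
\[
xz^a-yw^a,\quad x^2,\quad y^2 .
\]
Let $I=I_0R$ with $R=R_0[v]$. The radical of $I$ is $(x,y)$, so $\dim\mathcal Z_I=2$, $n=5$ and $s=\ell=3$. For $j=1$ the bound of Corollary~\ref{cor:conjecture} would be $(a+1)+2+2-3=a+2$. We claim that $\operatorname{greg}(R/I)\ge2a>a+2$.

Modulo $I_0$ the element $xy$ is killed by $x$ and $y$, and also by $z^a$ and $w^a$, since
\[
z^axy=y(xz^a-yw^a)+w^ay^2,\qquad w^axy=z^ax^2-x(xz^a-yw^a).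
\]
Hence $u=xyz^{a-1}w^{a-1}$, of degree $2a$, is killed by $\mathfrak m_0$ modulo $I_0$. If $u\in I_0$, comparing components of degree $2$ in $(x,y)$ gives $\alpha,\beta,\gamma_1,\gamma_2\in k[z,w]$ with
\[
u=\alpha x^2+\beta y^2+(\gamma_1x+\gamma_2y)(xz^a-yw^a).
\]
The coefficient of $xy$ then gives $z^{a-1}w^{a-1}=\gamma_2z^a-\gamma_1w^a$, which is absurd. So $H^0_{\mathfrak m_0}(R_0/I_0)_{2a}\ne0$, and \eqref{eq:cone} gives the claim.

The same ideal $I_0$ shows that Theorem~\ref{thm:curves} fails without (Red): there $n=4$, $\ell=3$, the bound would again be $a+2$, and $\operatorname{reg}(R_0/I_0)\ge2a$. Moreover $\mathcal Z_I$ is defined by $3=\operatorname{codim}\mathcal S+1$ equations, where $\mathcal S=\{x=y=0\}$ is the underlying surface. So a restriction on the local number of equations does not replace reducedness.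
\end{example}

\subsection{A refinement for $j=1$}

In the example of Section~\ref{sec:example}, $H^0_{\mathfrak m}(R/I)$ stayed one below the bound. For $j=1$ the sequences used there work in general.

\begin{proposition}\label{prop:refined}
Suppose that \textup{(Red)} holds, $\delta\ge1$, $s\ge n-\delta$ and $d_{n-\delta}\ge2$. Then, with $\ell=\min\{s,n-\delta+1\}$,
\[
\max_{i\ge\delta-1}\{\operatorname{end}H^i_{\mathfrak m}(R/I)+i\}\le\sum_{i=1}^{\ell}(d_i-1)-1 .
\]
\end{proposition}

\begin{proof}
Passing from $I$ to $I'$ in Proposition~\ref{prop:section} does not change $n-\delta$, $\ell$ and the degrees. So we may assume that $\delta=1$ and, by Section~\ref{sec:section}, that $k$ is infinite, and use the notation of Section~\ref{sec:link}; now $s\ge n-1$ and $d_{n-1}\ge2$.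

By (L4) there is an exact sequence $0\to(R/\mathfrak l)(-d_{n-1})\to R/\mathfrak b\to R/J_{n-1}\to0$. As $H^0_{\mathfrak m}(R/\mathfrak b)=H^1_{\mathfrak m}(R/\mathfrak b)=0$, $H^i_{\mathfrak m}(R/J_{n-1})$ embeds into $H^{i+1}_{\mathfrak m}(R/\mathfrak l)(-d_{n-1})$ for $i=0,1$. By Lemma~\ref{lem:ends}(i),(ii),
\[
\operatorname{end}H^0_{\mathfrak m}(R/J_{n-1})\le\tau+d_{n-1},\qquad \operatorname{end}H^1_{\mathfrak m}(R/J_{n-1})\le\tau+d_{n-1}-1 .
\]
For $i\ge n$ use $0\to B_i(-d_i)\to R/J_{i-1}\to R/J_i\to0$ with $B_i=R/(J_{i-1}:g_i)$. As in the proof of Proposition~\ref{prop:koszul}, Lemma~\ref{lem:ends}(iii) applies to $B_i$. Since $\dim B_i\le1$, $H^1_{\mathfrak m}(R/J_i)$ is a quotient of $H^1_{\mathfrak m}(R/J_{i-1})$; and, as $d_i\le d_n$,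
\[
\operatorname{end}H^0_{\mathfrak m}(R/J_i)\le\max\{\operatorname{end}H^0_{\mathfrak m}(R/J_{i-1}),\ \tau+d_{n-1}+d_n-1\}.
\]
Finally $\operatorname{end}H^2_{\mathfrak m}(R/I)\le\tau$ by Lemma~\ref{lem:ends}(ii).

As $\tau+2=\sum_{i\le n-2}(d_i-1)$, the claimed bound is $\tau+d_{n-1}$ if $s=n-1$, and $\tau+d_{n-1}+d_n-1\ge\tau+d_{n-1}$ if $s\ge n$. In both cases it is at least $\operatorname{end}H^0_{\mathfrak m}(R/I)$ and $\operatorname{end}H^1_{\mathfrak m}(R/I)+1$, and it is at least $\tau+2\ge\operatorname{end}H^2_{\mathfrak m}(R/I)+2$ because $d_{n-1}\ge2$.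
\end{proof}

\begin{example}
The refined bound is attained. For the ideal $I_0=(xz,yw,xw+yz)$ of Section~\ref{sec:example} we have $n-\delta=s=3$, the bound is $2$, and $H^0_{\mathfrak m_0}(R_0/I_0)_2\ne0$. For surfaces take the cone $I=I_0R_0[v]$: here $n=5$, $\delta=2$, $s=3=n-\delta$, the two-dimensional component of $\mathcal Z_I$ is the reduced union of the planes $\{x=y=0\}$ and $\{z=w=0\}$ in $\mathbf P^4$, and $\operatorname{greg}(R/I)\ge2=\sum_{i=1}^3(d_i-1)-1$ by \eqref{eq:cone}.
\end{example}

\begin{thebibliography}{1}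
\bibitem{survey}
\emph{Some Results And Questions On Castelnuovo-Mumford Regularity},
\url{https://webusers.imj-prg.fr/~marc.chardin/publications/textes/24.survey-reg.pdf}.
\end{thebibliography}

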